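# Non-meager Hamel bases in infinite-dimensional Banach spaces

## 1. Hamel bases, category, density and complete linear metric spaces

The scalar field is $\mathbb K\in\{\mathbb R,\mathbb C\}$, and $\mathbb K_0$ denotes its countable dense subfield $\mathbb Q$ or $\mathbb Q+i\mathbb Q$ respectively.

**Definition (Hamel basis).** A Hamel basis of a linear space $X$ is a linearly independent set whose finite linear combinations give all of $X$. By Zorn's lemma every linearly independent set extends to a Hamel basis. All Hamel bases of $X$ have the same cardinality $\dim X$, and no linearly independent set is larger.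

*Example.* Let $\delta_r$ be the $r$-th coordinate vector. The set $\{\delta_r\}$ is a Hamel basis of the space of finitely supported sequences. In $\ell_2$ it is linearly independent but not a Hamel basis, since $(1/r)_{r\ge1}$ is not a finite combination of the $\delta_r$.

**Definition (meager, Baire).** A subset of a topological space $X$ is meager if it is a countable union of nowhere dense subsets of $X$, and non-meager otherwise. A space is Baire if the intersection of any countable family of open dense subsets is dense, and hereditarily Baire if each of its closed subspaces is Baire.

*Examples.* In $\mathbb R$, the set $\mathbb Q$ is meager, being a countable union of points, and $\mathbb R\setminus\mathbb Q$ is non-meager. By the Baire category theorem every complete metric space is Baire, and its nonempty open subsets are non-meager. The space $Y=\{(x,y):y\neq0\}\cup(\mathbb Q\times\{0\})\subset\mathbb R^2$ is Baire, because its dense open subset $\{y\ne0\}$ is Baire. It is not hereditarily Baire, because its closed subspace $\mathbb Q\times\{0\}$ is a countable union of its own points, each of them nowhere dense in it.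

Supersets of non-meager sets are non-meager. We shall use the following test many times.

**Test for non-meagerness.** *A set $S\subset X$ is non-meager if and only if $S\cap\bigcap_jD_j\neq\emptyset$ for every sequence $D_1,D_2,\dots$ of dense open sets.* Indeed, if $S\cap\bigcap_jD_j=\emptyset$, then $S$ is covered by the nowhere dense sets $X\setminus D_j$. Conversely, if $S\subset\bigcup_jN_j$ with $N_j$ nowhere dense, then the sets $D_j=X\setminus\overline{N_j}$ are dense and open, and $S\cap\bigcap_j D_j=\emptyset$.

**Definition (Baire property).** A set $C\subset X$ has the Baire property if there is an open $U$ such that the symmetric difference of $C$ and $U$ is meager.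

*Example.* Meager sets have it (take $U=\emptyset$). The sets with the Baire property form a $\sigma$-algebra containing the open sets, so all Borel sets have it.

**Definition (density, cofinality).** The density $d(X)$ is the least cardinality of a dense subset of $X$. A cardinal is an initial ordinal, so an ordinal $i$ is the set of all smaller ordinals. For an infinite cardinal $\kappa$, the cofinality $\operatorname{cf}\kappa$ is the least cardinality of an unbounded subset of $\kappa$. We write $\mathfrak c=2^\omega$.

*Examples.* We have $d(\ell_2)=\omega$. For infinite $\Gamma$, $d(\ell_2(\Gamma))=|\Gamma|$: the finitely supported vectors with entries in $\mathbb K_0$ are dense, and the coordinate vectors are at mutual distance $\sqrt2$. Also $\operatorname{cf}\omega_\omega=\omega$, since the $\omega_n$ are unbounded in it, while $\operatorname{cf}\omega_1=\omega_1$. More generally every infinite successor cardinal has cofinality equal to itself.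

**Definition (complete linear metric space, or F-space).** This is a Hausdorff topological vector space whose topology is given by a complete translation-invariant metric $d$. We write $|x|=d(x,0)$, let $B(p,r)$ and $B[p,r]$ be the open and closed balls, and put $\operatorname{dist}(x,L)=\inf_{y\in L}|x-y|$.

(If completeness is only assumed for some compatible metric, then by Klee's theorem $X$ is also complete under any invariant compatible metric.) We always choose $d$ so that $|sx|\le|x|$ for $|s|\le1$. This is possible by Rudin, *Functional Analysis*, Thm 1.24. Completeness is not lost in changing the metric: for any invariant compatible metric, a sequence $(x_n)$ is Cauchy if and only if $x_n-x_m$ eventually lies in each neighborhood of $0$, and this condition mentions only the topology. So $|-x|=|x|$ and $|x+y|\le|x|+|y|$. Since $|sx|=\big|\tfrac sN(Nx)\big|$,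
$$|sx|\le|Nx|\le N|x|\qquad\text{for } N\in\mathbb N,\ |s|\le N. \tag{1}$$

*Examples.* A Banach space, with $|\cdot|$ the norm. Another is $\mathbb K^{\mathbb N}$ with $|x|=\sum_{j\ge1}2^{-j}\min(1,|x_j|)$, whose topology is the product topology. Here $|x|\le1$ for every $x$, so (1) is all that remains of homogeneity.

**Definition (nonprincipal ultrafilter).** An ultrafilter on $\{1,2,\dots\}$ is a family $\mathcal U$ of subsets that does not contain $\emptyset$, is closed under supersets and finite intersections, and contains $S$ or its complement for every $S$. It is nonprincipal if it contains no finite set; it then contains every cofinite set. Nonprincipal ultrafilters exist by Zorn's lemma.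

*Example.* Exactly one of the set of even numbers and the set of odd numbers lies in $\mathcal U$. More generally, if $S\cup T\in\mathcal U$, then $S\in\mathcal U$ or $T\in\mathcal U$. Otherwise both complements are in $\mathcal U$, hence so is the complement of $S\cup T$, and then $\emptyset\in\mathcal U$.

## 2. Does every infinite-dimensional Banach space have a non-meager Hamel basis?

A Hamel basis is algebraically thin: none of its elements is a combination of finitely many others. Can it be large in the sense of category? The problem is taken from *Studia Mathematica* 189 (1) (2008), https://www.impan.pl/download/pdf/sm189-1-3: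

> Let $X$ be an infinite-dimensional Banach space. Does $X$ have a non-meager Hamel basis?

The following results are known.

* (a) Every infinite-dimensional separable Banach space has a non-meager Hamel basis.
* (b) More generally, an infinite-dimensional Banach space $X$ has a non-meager Hamel basis provided $2^{d(X)}=d(X)^\omega$.
* (c) Every infinite-dimensional complete linear metric space $X$ with $|X|\le\mathfrak c^+$ has a dense hereditarily Baire Hamel basis.
* (d) An infinite-dimensional complete linear metric space $X$ has a dense non-meager Hamel basis if $|X|=\kappa^\omega=2^\kappa$ for some cardinal $\kappa$.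

The answer is yes, in ZFC, with no cardinal-arithmetic assumption.

**Theorem 1.** Every infinite-dimensional Banach space $X$ contains a linearly independent set $A$ such that $A\cap O$ is non-meager in $X$ for every nonempty open $O\subset X$. Hence $X$ has a non-meager Hamel basis.

**Theorem 2.** Let $X\neq\{0\}$ be a complete linear metric space.

1. $X$ has a non-meager Hamel basis if and only if $\dim X=\infty$. If $\dim X=\infty$, then $X$ has a Hamel basis $B$ with $B\cap O$ non-meager for every nonempty open $O$. Such a $B$ is dense in $X$ and is a Baire space.
2. Every linearly independent subset of $X$ with the Baire property is meager. So a non-meager Hamel basis never has the Baire property.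

The "hence" in Theorem 1 holds because $A$ extends to a Hamel basis, and a superset of a non-meager set is non-meager. So the task is to find a non-meager linearly independent set.

## 3. Finite dimension, and separable spaces by transfinite recursion

**Finite dimension.** Let $X\ne\{0\}$ be a complete linear metric space with $\dim X<\infty$. A Hamel basis is a finite set in a Hausdorff space without isolated points (for $y\neq0$ the vectors $x+y/m$ are different from $x$ and converge to $x$). It is therefore closed with empty interior, so nowhere dense, so meager. This proves the "only if" half of Theorem 2, part 1.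

**Separable Banach spaces.** Here a natural recursion works: list all dense $G_\delta$ sets and pick a point of each, keeping linear independence. The recursion must not run out of room, and this is what the next lemma provides.

**Lemma 3.** Let $X$ be an infinite-dimensional Banach space, $G=\bigcap_{n\ge1}D_n$ with $D_n$ dense open, and $O\neq\emptyset$ open. Then $G\cap O$ contains a linearly independent set of cardinality $\mathfrak c$.

*Proof.* We first note that linear independence of a finite tuple survives small perturbations. If $p_1,\dots,p_r$ are linearly independent, then by compactness $m=\min\{\|\sum\lambda_lp_l\|:\sum|\lambda_l|=1\}>0$. If $\|x_l-p_l\|\le\delta<m$ for all $l$, then $\|\sum\lambda_lx_l\|\ge m-\delta>0$ whenever $\sum|\lambda_l|=1$.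

For each finite binary string $s$ of length $n$ we build a closed ball $C_s$ of positive radius at most $2^{-n}$ such that $C_s\subset D_n$ if $n\ge1$, $C_{s0}\cup C_{s1}\subset C_s$, and any choice of points $x_s\in C_s$ $(s\in\{0,1\}^n)$ gives a linearly independent family. For $n=0$ take a closed ball in $O$ that misses $0$. Given level $n$, go through the $2^{n+1}$ strings $t$ of length $n+1$ one after the other. For each, choose $p_t$ in the nonempty open set $D_{n+1}\cap\operatorname{int}C_{t|n}$, outside the span of the points already chosen. This span is a finite-dimensional, hence closed, proper subspace, so it has empty interior and the choice is possible. The points $p_t$ are linearly independent, so sufficiently small closed balls $C_t$ around them do what we want.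

For $\sigma\in\{0,1\}^{\mathbb N}$ let $x_\sigma$ be the unique point of $\bigcap_nC_{\sigma|n}$; it lies in $G\cap O$. Finitely many distinct branches have distinct restrictions to some length $n$, and then their points belong to a choice of points from the balls of level $n$. So the points $x_\sigma$ are distinct and linearly independent. $\blacksquare$

**Proposition 4 (fact (a)).** Every infinite-dimensional separable Banach space has a non-meager Hamel basis.

*Proof.* A countable base gives at most $\mathfrak c$ open sets, hence at most $\mathfrak c^\omega=\mathfrak c$ dense $G_\delta$ sets. List them, with repetitions if needed, as $(G_\alpha)_{\alpha<\mathfrak c}$. At stage $\alpha$ choose $b_\alpha\in G_\alpha\setminus\operatorname{span}\{b_\beta:\beta<\alpha\}$. The span has dimension at most $|\alpha|<\mathfrak c$, while $G_\alpha$ contains $\mathfrak c$ linearly independent vectors by Lemma 3, so the choice is possible. The set $\{b_\alpha\}$ is linearly independent and meets every dense $G_\delta$, so it is non-meager by the test in Section 1. Extend it to a Hamel basis. $\blacksquare$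

## 4. More dense open sets than vectors: the space $\ell_2([0,1])$

In a Banach space of density $\kappa$ there may be as many as $2^\kappa$ dense $G_\delta$ sets to meet, while $|X|\le\kappa^\omega$, since each point is the limit of a sequence from a fixed dense set of size $\kappa$. If $\kappa^\omega<2^\kappa$, there can be more requirements than vectors. One may hope that a shorter, well-chosen list of dense $G_\delta$ sets suffices. Here is an example in which no such list does.

Let $X=\ell_2([0,1])$ with coordinate vectors $\delta_t$. Elements have countable support, so $|X|=\mathfrak c$. Let $(G_t)_{t\in[0,1]}$ be any list of $\mathfrak c$ dense $G_\delta$ sets, and well-order $[0,1]$ in type $\mathfrak c$. At stage $t$, choose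
$$b_t\in G_t\cap B(\delta_t,\tfrac14),\qquad b_t\notin\operatorname{span}\{b_s:s\text{ before }t\}.$$
This is possible by Lemma 3 with $O=B(\delta_t,\frac14)$. Every choice obeys the rules of the recursion and every set on the list is met. Yet $\|b_t-b_s\|\ge\sqrt2-\frac12>0.9$ for $t\ne s$. So a ball of radius $0.1$ contains at most one $b_t$; hence $\{b_t\}$ is closed and has empty interior. The recursion has produced a nowhere dense set. Thus no list of $\mathfrak c$ dense $G_\delta$ sets is long enough to force non-meagerness, and in a longer list the vectors chosen in the first $\mathfrak c$ stages might already span $X$. (Fact (c) covers this particular space; the example only shows where this recursion breaks down.)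

So we do not want to list the meager sets. We want one definition of $A$ that defeats all of them at once. Lemma 3 suggests how to get independence without recursion: certify it at finite levels of approximation. The next section shows what kind of definition cannot succeed.

## 5. Linearly independent sets with the Baire property are meager

**Proof of Theorem 2, part 2.** The purpose is to find, in any non-meager set with the Baire property, three points in arithmetic progression; these are linearly dependent.

Let $C\subset X$ have the Baire property and be non-meager. Take an open $O$ such that the symmetric difference of $C$ and $O$ is meager. Then $O\neq\emptyset$, since $C$ is not meager, and $O\setminus C$ is meager. Fix $x_0\in O$. Since $X\ne\{0\}$, there is $h\neq0$ so small that $x_0+h,\ x_0+2h\in O$. Hence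
$$V=O\cap(O-h)\cap(O-2h)$$
is open and contains $x_0$. Translations are homeomorphisms, so $V\setminus(C-h)\subset(O\setminus C)-h$ is meager, and likewise $V\setminus C$ and $V\setminus(C-2h)$. Since $X$ is a Baire space, $V$ is non-meager, so there is a point $x\in V\cap C\cap(C-h)\cap(C-2h)$. Then $x,\ x+h,\ x+2h$ are three distinct elements of $C$, and
$$x-2(x+h)+(x+2h)=0 .$$
So $C$ is not linearly independent. $\blacksquare$

In particular, no non-meager linearly independent set is Borel. Whatever set $A$ we define, some step of the definition must leave the Borel sets.

## 6. Signatures at levels $n=1,2,\dots$ and an ultrafilter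

Take a dense set $E$. Its points satisfy many linear relations. At level $n$ we repair this by giving each $p$ a small signature: replace $p$ by $p+v_n(p)$, where $v_n(p)$ is a small vector in a direction private to $p$. The signed points should be so robustly independent that points within $t_n$ of distinct signed points satisfy no linear relation with at most $n$ terms and coefficients between $\frac1n$ and $n$ in modulus. We write this as a list of conditions, to be realized later.

**Definition (scheme).** A scheme in a complete linear metric space $X$ consists of sets $\emptyset\ne E_1\subset E_2\subset\cdots\subset X$ with $E=\bigcup_nE_n$ dense in $X$, maps $v_n:E_n\to X$ and numbers $t_n>0$, $t_n\to0$ $(n\ge1)$, such that: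

* (i) $p+v_n(p)\in E_{n+1}$ for $p\in E_n$;
* (ii) $|v_{n+1}(p)|+t_{n+1}\le t_n$ for $p\in E_{n+1}$;
* (iii) if $1\le k\le n$, $p_1,\dots,p_k\in E_n$ are distinct, $\lambda_l\in\mathbb K$ with $\frac1n\le|\lambda_l|\le n$, and $|w_l|<t_n$ $(1\le l\le k)$, then $\sum_{l=1}^k\lambda_l(p_l+v_n(p_l)+w_l)\neq0$.

For $x\in X$ let
$$G_x=\{n\ge1:\ \exists\,p\in E_n\ \ |x-p-v_n(p)|<t_n\}\tag{2}$$
be the set of levels at which $x$ carries a signature.

*Example of how a signature breaks a relation.* In $\ell_2$ take $p_1=\delta_1$, $p_2=2\delta_1$, so $2p_1-p_2=0$. Sign them as $\delta_1+\varepsilon\delta_5$ and $2\delta_1+\varepsilon\delta_7$ with $0<\varepsilon\le 1$. A combination with coefficients $\lambda_1,\lambda_2$ has $\delta_7$-coordinate $\varepsilon\lambda_2$, so it is nonzero when $\lambda_2\ne0$, and it stays nonzero after errors $w_1,w_2$ as long as $|\lambda_1|\|w_1\|+|\lambda_2|\|w_2\|<\varepsilon|\lambda_2|$.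

**Which points should belong to $A$?** Two natural choices fail. The sets $U_n=\{x:n\in G_x\}=\bigcup_{p\in E_n}B(p+v_n(p),t_n)$ are open.

First, let $A'=\{x:G_x\text{ is cofinite}\}$. It is linearly independent: Step 1 below uses only that the finitely many sets $G_{x_l}$ have infinite intersection. But $A'=\bigcup_N\bigcap_{n\ge N}U_n$ is Borel, so it is meager by Section 5. It is too small.

Second, let $A''=\{x:G_x\text{ is infinite}\}=\bigcap_N\bigcup_{n\ge N}U_n$. For every $N$ the open set $\bigcup_{n\ge N}U_n$ is dense. Indeed, given a nonempty open $V$, pick $p\in E\cap V$ and $m\ge\max(N,2)$ with $p\in E_m$ and $B(p,t_{m-1})\subset V$. By (ii), $|v_m(p)|<t_{m-1}$, so $p+v_m(p)\in V\cap U_m$. Hence $A''$ is a dense $G_\delta$, so non-meager, and by Section 5 it is not linearly independent. It is too large.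

We want a notion of "large set of levels" between cofinite and infinite, such that finitely many large sets always have infinite intersection, and still enough sets are large. A nonprincipal ultrafilter has the first property. Its second useful feature is that when two sets together cover all but finitely many levels, at least one of them is large.

**Lemma 5 (main lemma).** Given a scheme in a complete linear metric space $X$ and a nonprincipal ultrafilter $\mathcal U$ on $\{1,2,\dots\}$, put $A=\{x\in X:G_x\in\mathcal U\}$. Then $A$ is linearly independent, and $A\cap O$ is non-meager for every nonempty open $O\subset X$.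

**Step 1: linear independence.** The aim is to find one level at which all points of a supposed relation carry signatures and at which (iii) applies.

Suppose $x_1,\dots,x_k\in A$ are distinct, $k\ge1$, all $\lambda_l\ne0$, and $\sum_l\lambda_lx_l=0$. The set $\bigcap_lG_{x_l}$ belongs to $\mathcal U$, so it is infinite. Since $t_n\to0$, we can choose $n$ in it with $n\ge k$, $\frac1n\le|\lambda_l|\le n$ for all $l$, and $2t_n<|x_l-x_m|$ for all $l\neq m$. By (2) choose $p_l\in E_n$ such that $w_l:=x_l-p_l-v_n(p_l)$ satisfies $|w_l|<t_n$. If $p_l=p_m$ for some $l\neq m$, then $|x_l-x_m|=|w_l-w_m|<2t_n$, a contradiction. So the $p_l$ are distinct, and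
$$0=\sum_l\lambda_lx_l=\sum_l\lambda_l\big(p_l+v_n(p_l)+w_l\big)$$
contradicts (iii).

**Step 2: runs.** The aim is to produce points that carry signatures at all levels of a prescribed interval $[n,m)$, without leaving a prescribed ball.

Let $2\le n<m$ and $p\in E_n$. Put $q_n=p$ and $q_{s+1}=q_s+v_s(q_s)$ for $n\le s<m$. By (i), $q_s\in E_s$ for $n\le s\le m$. If $x\in B(q_{s+1},t_s)$, then $|x-q_s-v_s(q_s)|<t_s$, so $s\in G_x$. By (ii) with index $s\ge2$, $|q_{s+1}-q_s|+t_s=|v_s(q_s)|+t_s\le t_{s-1}$, so
$$B(q_{s+1},t_s)\subset B(q_s,t_{s-1})\qquad(n\le s<m).$$
Put $R(p;n,m):=B(q_m,t_{m-1})$. Following the inclusions down from $s=m-1$ to $s=n$ we get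
$$R(p;n,m)\subset B(p,t_{n-1}),\qquad \{n,\dots,m-1\}\subset G_x\ \text{ for every }x\in R(p;n,m).\tag{3}$$

**Step 3: entering.** The aim is to start a run inside any given open set, at the price of waiting for a late level.

For every nonempty open $V$ and every $N$ there are $m\ge\max(N,2)$ and $p\in E_m$ with $B[p,t_{m-1}]\subset V$. Indeed, pick $p\in E\cap V$. Then $p\in E_m$ for all large $m$, and $t_{m-1}\to0$.

**Step 4: two interleaved points.** Let $O\ne\emptyset$ be open and $D_1,D_2,\dots$ dense open. By the test in Section 1 we must find a point of $A\cap O\cap\bigcap_jD_j$. A single point would be built by alternating runs with entries into $D_1,D_1\cap D_2,\dots$. But each entry makes us wait for a level over which we have no control. On the skipped levels we know nothing about $G_x$, and the skipped levels could form a set in $\mathcal U$. The remedy is to build two points, where each is on a run while the other is waiting.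

Put $W_0=W_1=O$ and $k_{-1}=1$. Inductively for $i=0,1,2,\dots$ set, if $i\ge2$,
$$W_i:=R(p_{i-2};k_{i-2},k_{i-1}),$$
which is defined by then and is a nonempty open set. The set $W_i\cap D_1\cap\dots\cap D_{i+1}$ is open and nonempty, so Step 3 gives $k_i>k_{i-1}$ and $p_i\in E_{k_i}$ with
$$B[p_i,t_{k_i-1}]\subset W_i\cap D_1\cap\dots\cap D_{i+1}.\tag{4}$$
Note that $k_0\ge2$, so Step 2 applies to all these runs. By (3) and (4),
$$B[p_{i+2},t_{k_{i+2}-1}]\subset W_{i+2}=R(p_i;k_i,k_{i+1})\subset B(p_i,t_{k_i-1})\subset W_i.\tag{5}$$
So the closed balls $B[p_i,t_{k_i-1}]$ with $i$ even decrease, with radii tending to $0$, and likewise those with $i$ odd. By completeness there are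
$$x^0\in\bigcap_{i\text{ even}}B[p_i,t_{k_i-1}],\qquad x^1\in\bigcap_{i\text{ odd}}B[p_i,t_{k_i-1}].$$
By (4) and (5), both points lie in $O\cap\bigcap_jD_j$.

**Step 5: the ultrafilter selects one of them.** For $i$ even, (5) gives $x^0\in W_{i+2}=R(p_i;k_i,k_{i+1})$, so $G_{x^0}\supset[k_i,k_{i+1})$ by (3). For $i$ odd, in the same way $G_{x^1}\supset[k_i,k_{i+1})$. Hence
$$G_{x^0}\cup G_{x^1}\supset[k_0,\infty)\in\mathcal U,$$
so $G_{x^0}\in\mathcal U$ or $G_{x^1}\in\mathcal U$, that is, $x^0\in A$ or $x^1\in A$. $\blacksquare$

The set $A$ is the same for all $O$ and all sequences $(D_j)$; only the points $x^0,x^1$ depend on them. Nothing was listed, so the counting problem of Section 4 does not arise. It remains to construct a scheme.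

## 7. A triangular system of vectors and condition (iii)

The signatures need directions that are new relative to everything earlier. Let $X$ be an infinite-dimensional complete linear metric space and $\kappa=d(X)$. A finite set is closed and $X$ is infinite, so $\kappa\ge\omega$. Let $\{d_j:j<\kappa\}$ be dense in $X$.

**Step 1: choosing the directions.** By recursion on $i<\kappa$ put
$$L_i=\operatorname{span}\big(\{d_j:j<i\}\cup\{e_j:j<i\}\big)$$
and choose $e_i\in X\setminus\overline{L_i}$. This is possible. If $i$ is finite, $L_i$ is finite-dimensional, hence closed and different from $X$. If $i$ is infinite, the $\mathbb K_0$-combinations of the spanning vectors are dense in $\overline{L_i}$, so $d(\overline{L_i})\le|i|<\kappa=d(X)$ and $\overline{L_i}\ne X$.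

If $X$ is a Banach space, Riesz's lemma for the proper closed subspace $\overline{L_i}$, with constant $\frac34$, lets us choose $e_i$ with $\|e_i\|=1$ and $\operatorname{dist}(e_i,L_i)>\frac12$.

The spaces $L_i$ increase with $i$, and $e_j\in L_i$ for $j<i$. In particular the $e_j$ are distinct.

**Step 2: the dense set and the rank.** Let $E$ be the $\mathbb K_0$-span of $\{d_j,e_j:j<\kappa\}$. It is dense because it contains all $d_j$, and $|E|=\kappa$, since $\mathbb K_0$ is countable and the $e_j$ are distinct. For $p\in E$ let
$$\rho(p)=\min\{i<\kappa:p\in L_i\}.$$
This exists: $p$ involves finitely many indices, all smaller than some $i<\kappa$, since $\kappa$ is a limit ordinal.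

*Example.* Let $X=\ell_2$, with $\{d_j:j<\omega\}$ an enumeration of the finitely supported vectors with entries in $\mathbb K_0$. One may take $e_i=\delta_r$ with $r$ beyond the supports of all $d_j,e_j$ with $j<i$; then $\operatorname{dist}(e_i,L_i)=1$. Always $\rho(0)=0$, because $L_0=\{0\}$. If $d_3\notin L_3$, then $\rho(d_3)=4$.

**Step 3: a criterion for (iii).** The aim is to reduce (iii) to one distance estimate.

**Lemma 6.** Let $\emptyset\neq E_n\subset E$, $t_n>0$, and let $c_n:E_n\to\kappa$ be injective with $c_n(p)\ge\rho(p)$ for $p\in E_n$. Suppose that $v_n(p)$ is a scalar multiple of $e_{c_n(p)}$ and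
$$\operatorname{dist}\big(v_n(p),L_{c_n(p)}\big)>n^3t_n\qquad(p\in E_n).\tag{6}$$
Then (iii) holds for $n$.

*Proof.* Let $k,p_l,\lambda_l,w_l$ be as in (iii) and assume the sum there is $0$. The ordinals $i_l=c_n(p_l)$ are distinct; relabel so that $i:=i_1$ is the largest. We show that everything except the signature of $p_1$ and the errors lies in $L_i$. First, $\rho(p_1)\le i$, so $p_1\in L_i$. For $l\ge2$ we have $p_l\in L_{i_l}\subset L_i$, and $v_n(p_l)\in\mathbb Ke_{i_l}\subset L_i$ because $i_l<i$. Dividing the relation by $\lambda_1$ we get
$$v_n(p_1)+z+\sum_{l=1}^k\frac{\lambda_l}{\lambda_1}w_l=0,\qquad z=p_1+\sum_{l\ge2}\frac{\lambda_l}{\lambda_1}\big(p_l+v_n(p_l)\big)\in L_i.$$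
Since $|\lambda_l/\lambda_1|\le n^2$, (1) gives $\big|\frac{\lambda_l}{\lambda_1}w_l\big|\le n^2|w_l|\le n^2t_n$. As $-z\in L_i$,
$$\operatorname{dist}(v_n(p_1),L_i)\le|v_n(p_1)+z|\le\sum_{l=1}^k\Big|\frac{\lambda_l}{\lambda_1}w_l\Big|\le k\,n^2t_n\le n^3t_n,$$
which contradicts (6). $\blacksquare$

The direction private to $p$ is thus $e_{c_n(p)}$, placed after all the vectors needed to write $p$ itself. Of several signed points, the one with the latest direction cannot be cancelled by the others.

## 8. The scheme in a Banach space: proof of Theorem 1

In a Banach space all directions are equally good, since $\operatorname{dist}(e_i,L_i)>\frac12$ for every $i$. So one set $E_n=E$ and one injection serve all levels.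

**Step 1: the injection.** We want an injection $c:E\to\kappa$ with $c(p)\ge\rho(p)$. Enumerate $E=\{p_\xi:\xi<\kappa\}$ without repetition and let $c(p_\xi)$ be the least ordinal $\ge\rho(p_\xi)$ not in $\{c(p_\eta):\eta<\xi\}$. The set of ordinals in $[\rho(p_\xi),\kappa)$ has cardinality $\kappa>|\xi|$, so $c(p_\xi)$ exists and is smaller than $\kappa$.

**Step 2: the sizes.** The signature must be larger than the tolerance $t_n$ by a factor of order $n^3$, and the next signature must fit inside the tolerance. Put $\varepsilon_1=1$ and, for $n\ge1$,
$$t_n=\frac{\varepsilon_n}{4n^3},\qquad\varepsilon_{n+1}=\frac{t_n}2,\qquad E_n=E,\qquad v_n(p)=\varepsilon_ne_{c(p)}.\tag{7}$$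

**Step 3: verification.** We check the conditions of the scheme. The $\varepsilon_n$ are rational, so $p+v_n(p)\in E$; this is (i). For (ii), $\|v_{n+1}(p)\|=\varepsilon_{n+1}=t_n/2$ and $t_{n+1}\le\varepsilon_{n+1}/4\le t_n/2$. In particular $t_{n+1}\le t_n/2$, so $t_n\to0$. For (iii), with $c_n=c$,
$$\operatorname{dist}\big(\varepsilon_ne_{c(p)},L_{c(p)}\big)=\varepsilon_n\operatorname{dist}\big(e_{c(p)},L_{c(p)}\big)>\frac{\varepsilon_n}2>\frac{\varepsilon_n}4=n^3t_n,$$
so (6) holds and Lemma 6 applies.

**Step 4: conclusion.** Lemma 5 gives a linearly independent $A$ with $A\cap O$ non-meager for every nonempty open $O$. Extend $A$ to a Hamel basis; as a superset of a non-meager set it is non-meager. This proves Theorem 1. $\blacksquare$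

## 9. The scheme in a complete linear metric space: proof of Theorem 2, part 1

Section 3 gave the "only if" half. Now let $\dim X=\infty$, and take the system $d_j,e_j,L_i,E,\rho$ of Section 7.

**Why the previous choice is not enough.** Without a norm there is no Riesz lemma, and the distances $\operatorname{dist}(e_i,L_i)$ may be forced to tend to $0$. Take $X=\mathbb K^{\mathbb N}$ with the metric of Section 1. Here $\kappa=\omega$. For each $r$, the projection of $\{d_j\}$ to the first $r$ coordinates is dense in $\mathbb K^r$, so finitely many of the $d_j$ project to a basis of $\mathbb K^r$. Hence for all large $i$ the space $L_i$ projects onto $\mathbb K^r$, and every $x\in X$ agrees in its first $r$ coordinates with some $y\in L_i$. So $\operatorname{dist}(x,L_i)\le\sum_{j>r}2^{-j}=2^{-r}$ for every $x$. Thus, no matter how the $e_i$ and their multiples are chosen, if $E_n=E$ is infinite and $c_n$ is injective, then (6) fails for every $t_n>0$. The remedy is to let $E_n$ vary with $n$: finite sets in the separable case, and a pigeonhole argument in the non-separable case.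

**Step 1: what to arrange.** Put $t_0=1$. It is enough to have (i), $E_n\subset E_{n+1}$, $\bigcup_nE_n=E$, injections $c_n:E_n\to\kappa$ with $c_n(p)\ge\rho(p)$, vectors $v_n(p)\in\mathbb Ke_{c_n(p)}$, and for all $n\ge1$
$$|v_n(p)|\le\frac{t_{n-1}}2\quad(p\in E_n),\qquad t_n\le\frac{t_{n-1}}2,\qquad\text{and (6)}.\tag{8}$$
Indeed $|v_{n+1}(p)|+t_{n+1}\le\frac{t_n}2+\frac{t_n}2=t_n$, which is (ii). Also $t_n\le2^{-n}\to0$, and Lemma 6 gives (iii).

**Step 2: the case $\kappa=\omega$.** Finite sets $E_n$ make the minimum of the distances positive. Enumerate $E=\{q_1,q_2,\dots\}$ and let $E_1=\{q_1\}$. Suppose a finite $E_n\subset E$ and $t_{n-1}$ are given. Since $E_n$ is finite, there is an injective $c_n:E_n\to\omega$ with $c_n(p)\ge\rho(p)$. For $i\in c_n(E_n)$ choose, by continuity of scalar multiplication, $m_i\in\mathbb N$ such that $u_i=e_i/m_i$ has $|u_i|\le t_{n-1}/2$, and put $v_n(p)=u_{c_n(p)}$. Since $e_i\notin\overline{L_i}$, also $u_i\notin\overline{L_i}$, so $\operatorname{dist}(u_i,L_i)>0$. Let $\eta>0$ be smaller than these finitely many numbers, and put $t_n=\min\{t_{n-1}/2,\ \eta/n^3\}$. Then $\operatorname{dist}(v_n(p),L_{c_n(p)})>\eta\ge n^3t_n$, so (8) holds. Finally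 put
$$E_{n+1}=E_n\cup\{p+v_n(p):p\in E_n\}\cup\{q_{n+1}\}.$$
It is finite, and it is a subset of $E$ because $1/m_i\in\mathbb K_0$. Condition (i) holds by construction, and $\bigcup_nE_n=E$.

**Step 3: the case $\kappa>\omega$, choice of $E_n$.** Here we find $\kappa_n$ directions with a common lower bound for the distances, which needs uncountable cofinality. If $\operatorname{cf}\kappa>\omega$, put $\kappa_n=\kappa$ for all $n$. If $\operatorname{cf}\kappa=\omega$, then $\kappa$ is an uncountable limit cardinal, because infinite successor cardinals are their own cofinality. Taking successors of a suitable cofinal sequence of infinite cardinals below $\kappa$, we get an increasing sequence $(\kappa_n)$ of uncountable successor cardinals with supremum $\kappa$. In both cases $\kappa_1\le\kappa_2\le\cdots$ are uncountable cardinals of uncountable cofinality. Let $E_n$ be the $\mathbb K_0$-span of $\{d_j,e_j:j<\kappa_n\}$. Then $|E_n|=\kappa_n$, since it is at most $\kappa_n$ and the $e_j$ are distinct. For $p\in E_n$ we have $\rho(p)<\kappa_n$, as $p$ involves finitely many indices below the limit ordinal $\kappa_n$. The sets $E_n$ increase, and $\bigcup_nE_n=E$ because every element of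 $E$ involves only finitely many indices.

**Step 4: the case $\kappa>\omega$, choice of $v_n$ and $t_n$.** Let $t_{n-1}$ be given. For each $i<\kappa_n$ choose $m_i\in\mathbb N$ such that $u_i:=e_i/m_i$ has $|u_i|\le t_{n-1}/2$. Again $\operatorname{dist}(u_i,L_i)>0$, so
$$\kappa_n=\bigcup_{m\ge1}J^m,\qquad J^m=\{i<\kappa_n:\operatorname{dist}(u_i,L_i)>1/m\}.$$
If every $J^m$ had cardinality less than $\kappa_n$, then, since $\operatorname{cf}\kappa_n>\omega$, the cardinals $|J^m|$ would have a bound $\mu<\kappa_n$, and the union would have cardinality at most $\max(\omega,\mu)<\kappa_n$, a contradiction. So for some $m$, with $\eta=1/m$ and $J_n=J^m$, we have $|J_n|=\kappa_n$ and $\operatorname{dist}(u_i,L_i)>\eta$ for $i\in J_n$.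

For every $\alpha<\kappa_n$ the set $J_n\setminus\alpha$ has cardinality $\kappa_n$. Enumerate $E_n=\{p_\xi:\xi<\kappa_n\}$ without repetition and let $c_n(p_\xi)$ be the least element of $J_n\setminus\rho(p_\xi)$ not in $\{c_n(p_\zeta):\zeta<\xi\}$. It exists because $|\xi|<\kappa_n$. This is an injection $c_n:E_n\to J_n$ with $c_n(p)\ge\rho(p)$. Put
$$v_n(p)=u_{c_n(p)},\qquad t_n=\min\{t_{n-1}/2,\ \eta/n^3\}.$$
Then $\operatorname{dist}(v_n(p),L_{c_n(p)})>\eta\ge n^3t_n$, which is (6), and the rest of (8) is clear. Since $c_n(p)<\kappa_n$ and $1/m_i\in\mathbb K_0$, we have $p+v_n(p)\in E_n\subset E_{n+1}$, which is (i).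

**Step 5: the Hamel basis.** In both cases Lemma 5 yields a linearly independent $A$ with $A\cap O$ non-meager for every nonempty open $O$. Let $B\supset A$ be a Hamel basis. Then $B\cap O\supset A\cap O$ is non-meager for every nonempty open $O$.

**Step 6: any such $B$ is dense and Baire.** Let $B$ be a Hamel basis with $B\cap O$ non-meager for every nonempty open $O$. In particular $B\cap O\ne\emptyset$, so $B$ is dense. To see that $B$ is a Baire space, let $B\cap O_n$ $(n\in\mathbb N)$ be dense open subsets of $B$, with $O_n$ open in $X$. Each $O_n$ is dense in $X$, because $B\cap O_n$ is dense in $B$ and $B$ is dense in $X$. Let $O\subset X$ be nonempty and open. By the test in Section 1 applied to the non-meager set $B\cap O$ and the dense open sets $O_n$,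
$$B\cap O\cap\bigcap_nO_n\ne\emptyset .$$
As the nonempty open subsets of $B$ are sets $B\cap O$ of this kind, $\bigcap_n(B\cap O_n)$ is dense in $B$. This completes the proof of part 1, and with Section 5 the proof of Theorem 2. $\blacksquare$
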